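\title{A $\sigma$-fragmentable Banach space that is not descriptive}

\begin{abstract}
We construct, in ZFC, a locally compact scattered space $K$ of cardinality $\mathfrak c$ such that $C_0(K)$ is $\sigma$-fragmentable by the norm but has no countable covers by sets of small local diameter (property JNR), and such that the weak topology of $C_0(K)$ has no $\sigma$-isolated network. For scattered $K$ we first translate $\sigma$-fragmentability and JNR into properties of the space of compact open subsets of $K$ with the pointwise topology. The example is the tree of countable transfinite sequences of countable ordinals, with a topology built by recursion on length. We also show that $\omega_1$ is the exact ordinal threshold: fragmentation in countably many steps implies JNR, while the set that destroys JNR in our example has scattered height $\omega_1$.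
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The question}

Let $X$ be a real Banach space and $w$ its weak topology. Diameters always refer to the norm. If $X$ is infinite-dimensional, every nonempty weakly open set contains a line, so no such set is small in norm. Relative to a subset of $X$ this can change, and the two properties below ask whether $X$ can be cut into countably many pieces on which the weak topology does see small sets.

\begin{definition}\label{def:main}
Let $A\subset X$ and $\varepsilon>0$. The set $A$ is \emph{$\varepsilon$-fragmented} if every nonempty $B\subset A$ contains a nonempty relatively weakly open subset of diameter less than $\varepsilon$. It is \emph{locally $\varepsilon$-small} if every $x\in A$ has a weak neighborhood $O$ with $\operatorname{diam}(O\cap A)<\varepsilon$. The space $X$ is \emph{$\sigma$-fragmentable} (by the norm) if for every $\varepsilon>0$ it is a countable union of $\varepsilon$-fragmented sets. It has \emph{property JNR} (a countable cover by sets of small local diameter) if for every $\varepsilon>0$ it is a countable union of locally $\varepsilon$-small sets.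
\end{definition}

A locally $\varepsilon$-small set is $\varepsilon$-fragmented: any point of $B$ supplies the required open subset. So JNR implies $\sigma$-fragmentability. A separable space has JNR, since countably many balls of radius $\varepsilon/3$ cover it.

A \emph{network} for a topological space is a family $\mathcal N$ of subsets such that for every open set $O$ and every $x\in O$ there is $N\in\mathcal N$ with $x\in N\subset O$. A family of subsets is \emph{isolated} if its members are pairwise disjoint and each is relatively open in the union of the family, and \emph{$\sigma$-isolated} if it is a countable union of isolated families. The Banach space $X$ is \emph{descriptive} if $(X,w)$ has a $\sigma$-isolated network. The following problem is posed in \cite{WLUR}, where descriptiveness of a Banach space is identified with property JNR.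

\begin{quote}
\emph{Is there a $\sigma$-fragmentable Banach space that is not descriptive, that is, does not have JNR?}
\end{quote}

We show that there is. We do not use the equivalence of the two formulations: the failure of JNR and the failure of descriptiveness are both proved directly.

A topological space is \emph{scattered} if every nonempty subset has a point that is isolated in the subset. A subset is \emph{relatively discrete} if it is discrete in the subspace topology, and \emph{$\sigma$-relatively discrete} if it is a countable union of relatively discrete sets. We write $\mathfrak c=2^{\aleph_0}$, and $C_0(K)$ for the space of continuous real functions vanishing at infinity on a locally compact Hausdorff space $K$, with the supremum norm.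

\begin{theorem}\label{thm:A}
It is provable in ZFC that there is a locally compact scattered Hausdorff space $K$ with $|K|=\mathfrak c$ such that $X=C_0(K)$ is $\sigma$-fragmentable but fails JNR. Also $(X,w)$ has no $\sigma$-isolated network. More precisely, $X$ contains a set $S$ of norm-one elements at mutual distance $1$ which is scattered but not $\sigma$-relatively discrete in the weak topology.
\end{theorem}

\subsection*{The fragmentation index}

The difference between the two properties is a difference in the number of steps of a derivation. For $A\subset X$ and $\varepsilon>0$ let $D_\varepsilon(A)$ be the set of $x\in A$ that have no weak neighborhood $O$ with $\operatorname{diam}(O\cap A)<\varepsilon$. Put $D^0_\varepsilon(A)=A$, $D^{\alpha+1}_\varepsilon(A)=D_\varepsilon(D^\alpha_\varepsilon(A))$, take intersections at limit ordinals, and let $i_\varepsilon(A)$ be the least $\alpha$ with $D^\alpha_\varepsilon(A)=\emptyset$, if there is one.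

By definition, $A$ is locally $\varepsilon$-small if and only if $i_\varepsilon(A)\le1$. Also, $A$ is $\varepsilon$-fragmented if and only if $i_\varepsilon(A)$ exists. Indeed, if $A$ is $\varepsilon$-fragmented, then $D_\varepsilon(B)\ne B$ for every nonempty $B\subset A$, so the derivation reaches $\emptyset$. Conversely, let $i_\varepsilon(A)$ exist and let $\emptyset\ne B\subset A$. The least ordinal $\gamma$ with $B\not\subset D^\gamma_\varepsilon(A)$ is neither $0$ nor a limit, so $\gamma=\alpha+1$ and $B\subset D^\alpha_\varepsilon(A)$. A point of $B\setminus D^{\alpha+1}_\varepsilon(A)$ has a weakly open neighborhood $O$ with $\operatorname{diam}(O\cap B)\le\operatorname{diam}(O\cap D^\alpha_\varepsilon(A))<\varepsilon$.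

So JNR asks for pieces that are exhausted in one step, and $\sigma$-fragmentability for pieces that are exhausted in some ordinal number of steps. The freedom to refine the countable cover absorbs part of this difference. If $i_\varepsilon(A)$ exists, then $A$ is the union of its \emph{levels} $D^\alpha_\varepsilon(A)\setminus D^{\alpha+1}_\varepsilon(A)$, $\alpha<i_\varepsilon(A)$, and each level is locally $\varepsilon$-small, because each of its points has a weak neighborhood meeting even $D^\alpha_\varepsilon(A)$ in a set of diameter less than $\varepsilon$. If $i_\varepsilon(A)$ is countable, there are countably many levels. One could therefore guess that a clever enough cover always brings the index down to a countable ordinal, and then to $1$. The next theorem says that the guess fails at the first possible place. Its part (1) has just been proved.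

For a topological space $Z$ let $Z'$ be the set of non-isolated points, let $Z^{(\alpha)}$ be the transfinite iterates of this Cantor--Bendixson derivative (with intersections at limits), and, for scattered $Z$, let the \emph{scattered height} of $Z$ be the least $\alpha$ with $Z^{(\alpha)}=\emptyset$. The symbol $\omega_1^L$ denotes the ordinal power.

\begin{theorem}\label{thm:C}
\begin{enumerate}
\item[(1)] If for each $\varepsilon>0$ a Banach space is a countable union of sets with countable $i_\varepsilon$, then it has JNR. (Conversely, JNR gives such a union with $i_\varepsilon\le1$.)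
\item[(2)] For the space $X$ of Theorem~\ref{thm:A} and each $\varepsilon>0$, $X$ is a countable union of sets with $i_\varepsilon\le\omega_1^L$, where $L<\omega$ depends on the set. The set $S$, which is not $\sigma$-relatively discrete, has scattered height exactly $\omega_1$, the least height possible for a scattered set that is not $\sigma$-relatively discrete.
\end{enumerate}
\end{theorem}

\subsection*{Separated sets and compact open sets}

Call $A\subset X$ \emph{$1$-separated} if distinct points of $A$ are at distance at least $1$. A subset of $A$ of diameter less than $1$ has at most one point, and this gives the following dictionary.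

\begin{lemma}\label{lem:sep}
Let $A\subset X$ be $1$-separated and carry the weak topology. Then $A$ is $1$-fragmented if and only if it is scattered, $A$ is locally $1$-small if and only if it is relatively discrete, and $D_1(B)=B'$ for every $B\subset A$.
\end{lemma}

In $C_0(K)$ the indicator functions of compact open sets form a $1$-separated set. For scattered $K$ this set decides both properties. Let $\mathrm{CO}(K)$ be the set of compact open subsets of $K$, with the topology of pointwise convergence: $U$ is identified with $\mathbf 1_U\in\{0,1\}^K$, so that the sets $\{U'\in\mathrm{CO}(K):U'\cap H=U\cap H\}$, $H\subset K$ finite, form a base of neighborhoods of $U$.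

\begin{theorem}\label{thm:B}
Let $K$ be a locally compact scattered Hausdorff space. Then
\begin{enumerate}
\item[(1)] $C_0(K)$ is $\sigma$-fragmentable if and only if $\mathrm{CO}(K)$ is a countable union of scattered subspaces;
\item[(2)] $C_0(K)$ has JNR if and only if $\mathrm{CO}(K)$ is $\sigma$-relatively discrete.
\end{enumerate}
\end{theorem}

Theorem~\ref{thm:B} is proved in Section~\ref{sec:reduction}. It turns the problem into one about families of sets. Section~\ref{sec:model} describes the model that we imitate and the obstruction that forces us to use a tree. The space $K$ is built in Section~\ref{sec:K}. Section~\ref{sec:types} shows that $\mathrm{CO}(K)$ is a countable union of scattered subspaces, and Section~\ref{sec:S}, the core of the paper, shows that $S$ is not $\sigma$-relatively discrete. Section~\ref{sec:end} completes the proofs of Theorems~\ref{thm:A} and~\ref{thm:C}, and Section~\ref{sec:further} collects consequences for renorming and density.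

\section{Reduction to compact open sets}\label{sec:reduction}

In this section $K$ is a locally compact scattered Hausdorff space and $\alpha K=K\cup\{\infty\}$ is its one-point compactification. Scatteredness enters only through the next lemma.

\begin{lemma}\label{lem:facts}
\begin{enumerate}
\item[(a)] Every $h\in C_0(K)$ has countable range.
\item[(b)] Every bounded linear functional on $C_0(K)$ has the form $h\mapsto\sum_n a_nh(t_n)$ with $t_n\in K$ and $\sum_n|a_n|<\infty$.
\end{enumerate}
\end{lemma}

\begin{proof}
The space $\alpha K$ is scattered: a subset that meets $K$ has a point isolated in its trace on $K$, and $K$ is open. Continuous real functions on a compact scattered space have countable range \cite{PS}, and Radon measures on such a space are atomic \cite{Rudin}. We regard $C_0(K)$ as the subspace of functions in $C(\alpha K)$ that vanish at $\infty$. Then (a) follows, and (b) follows after extending the functional to $C(\alpha K)$ by the Hahn--Banach theorem and representing it by a Radon measure.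

If all compact subsets of $K$ are countable, which is the only case needed for Theorem~\ref{thm:A}, there is a direct proof. For (a), the sets $\{|h|\ge1/n\}$ are compact, so $h$ vanishes off a countable set. For (b), the Riesz representation theorem gives a finite signed Radon measure $\mu$ on $K$. By inner regularity there are compact sets $C_n$ with $|\mu|(K\setminus C_n)<1/n$, so $|\mu|$ is carried by the countable set $\bigcup_nC_n=\{t_1,t_2,\dots\}$, and $a_n=\mu(\{t_n\})$ works.
\end{proof}

\begin{lemma}\label{lem:wp}
On $\{\mathbf 1_U:U\in\mathrm{CO}(K)\}$ the weak and the pointwise topologies agree.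
\end{lemma}

\begin{proof}
Point evaluations are bounded functionals, so the weak topology is finer. Conversely, let finitely many functionals and $\eta>0$ be given. By Lemma~\ref{lem:facts}(b) there is a finite $H\subset K$ such that, for each of the functionals, $\sum_{t_n\notin H}|a_n|<\eta$. If $U'\cap H=U\cap H$, then $\mathbf 1_{U'}-\mathbf 1_U$ vanishes on $H$ and is bounded by $1$, so each of the functionals takes on it a value of modulus less than $\eta$.
\end{proof}

To pass from indicator functions to arbitrary functions we cut the range of $h$ at rational points that $h$ avoids. The difficulty is that the cut points depend on $h$, and this is what the countable cover pays for. A \emph{grid} is a finite sequence $c=(c_0<c_1<\dots<c_N)$ of nonzero rationals with $c_0<0<c_N$. Its \emph{mesh} is $\delta(c)=\max_k(c_k-c_{k-1})$. Exactly one $k_0\in\{1,\dots,N\}$ has $0\in(c_{k_0-1},c_{k_0})$, and we let $J=J(c)=\{1,\dots,N\}\setminus\{k_0\}$. Put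
\[
X_c=\bigl\{h\in C_0(K):h(K)\subset(c_0,c_N)\setminus\{c_1,\dots,c_{N-1}\}\bigr\},
\]
and for $h\in X_c$ put $U_k(h)=\{t\in K:c_{k-1}<h(t)<c_k\}$ and $\Psi_c(h)=(U_k(h))_{k\in J}$.

\begin{lemma}\label{lem:grid}
\begin{enumerate}
\item[(a)] For every $\varepsilon>0$ the countably many sets $X_c$ with $\delta(c)<\varepsilon$ cover $C_0(K)$.
\item[(b)] If $h\in X_c$ and $k\in J$, then $U_k(h)\in\mathrm{CO}(K)$.
\item[(c)] The map $\Psi_c\colon X_c\to\mathrm{CO}(K)^J$ is continuous for the weak topology on $X_c$.
\item[(d)] If $\Psi_c(h)=\Psi_c(h')$, then $\|h-h'\|\le\delta(c)$.
\end{enumerate}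
\end{lemma}

\begin{proof}
(a) Let $h\in C_0(K)$. The set $R=h(K)\cup\{0\}=h(\alpha K)$ is compact and countable. Its complement is open and meets every interval, so every interval contains a rational outside $R$. For each integer $k$ choose such a rational $q_k\in(k\varepsilon/2,(k+1)\varepsilon/2)$. Then $0<q_{k+1}-q_k<\varepsilon$, and a block of consecutive $q_k$ that starts below $-\|h\|$ and ends above $\|h\|$ is a grid $c$ with $h\in X_c$.

(b) The set $U_k(h)$ is open. As $h$ omits the values $c_{k-1}$ and $c_k$, it equals $h^{-1}([c_{k-1},c_k])$ and is closed. Since $k\in J$ and the grid points are nonzero, the distance $\eta$ from $0$ to $[c_{k-1},c_k]$ is positive, and $U_k(h)$ lies in the compact set $\{|h|\ge\eta\}$.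

(c) Fix $k\in J$ and $t\in K$. For $h\in X_c$, the condition $t\in U_k(h)$ reads $c_{k-1}<h(t)<c_k$, and its negation reads ``$h(t)<c_{k-1}$ or $h(t)>c_k$''. Both are weakly open conditions.

(d) The sets $U_1(h),\dots,U_N(h)$ partition $K$, so $U_{k_0}(h)$ is determined by the others. Hence for every $t$ the values $h(t)$ and $h'(t)$ lie in the same interval $(c_{k-1},c_k)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Suppose that $C_0(K)=\bigcup_nX_n$ with each $X_n$ $1$-fragmented (respectively, locally $1$-small). Both properties pass to subsets. By Lemmas~\ref{lem:sep} and~\ref{lem:wp} the sets $\{U\in\mathrm{CO}(K):\mathbf 1_U\in X_n\}$ are scattered (respectively, relatively discrete), and they cover $\mathrm{CO}(K)$.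

Conversely, let $\mathrm{CO}(K)=\bigcup_iC_i$ with each $C_i$ scattered (respectively, relatively discrete). A finite product of discrete spaces is discrete. A finite product of scattered spaces is scattered: given $\emptyset\ne A\subset Z_1\times Z_2$, take an open $O_1\subset Z_1$ that meets the projection of $A$ in a single point $z_1$, then an open $O_2\subset Z_2$ that meets $\{z:(z_1,z)\in A\}$ in a single point $z_2$; then $A\cap(O_1\times O_2)=\{(z_1,z_2)\}$, and induction does the rest.

Fix $\varepsilon>0$. The countably many sets $Y=\Psi_c^{-1}\bigl(\prod_{k\in J}C_{i_k}\bigr)$, where $\delta(c)<\varepsilon$ and $(i_k)_{k\in J}$ is arbitrary, cover $C_0(K)$ by Lemma~\ref{lem:grid}(a),(b). Let $A\subset Y$ and let $p$ be an isolated point of $\Psi_c(A)$. By Lemma~\ref{lem:grid}(c),(d), the set $A\cap\Psi_c^{-1}(p)$ is nonempty, relatively weakly open in $A$, and of diameter at most $\delta(c)<\varepsilon$. In the scattered case every nonempty $A\subset Y$ has such a $p$, so $Y$ is $\varepsilon$-fragmented. In the discrete case take $A=Y$; every point of $\Psi_c(Y)$ is isolated, so $Y$ is locally $\varepsilon$-small.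
\end{proof}

\begin{example}\label{ex:c0}
Let $\Gamma$ be a discrete space, so that $C_0(\Gamma)=c_0(\Gamma)$ and $\mathrm{CO}(\Gamma)$ consists of the finite subsets of $\Gamma$. Among the sets with $n$ elements, $F$ is the only one that contains $F$, and containing $F$ is an open condition. So $\mathrm{CO}(\Gamma)$ is $\sigma$-relatively discrete, and $c_0(\Gamma)$ has JNR for every $\Gamma$.
\end{example}

\section{A model on $\omega_1$ and an obstruction}\label{sec:model}

By Theorem~\ref{thm:B} we need a scattered family of compact open sets that is not $\sigma$-relatively discrete. Without separation axioms such a space is easy to find. Give $\omega_1$ the topology whose open sets are the initial segments. The least element of a nonempty set is isolated in it, so the space is scattered. If $a<b$, every neighborhood of $b$ contains $a$, so a relatively discrete set has at most one point, and the space is not $\sigma$-relatively discrete. We want to copy this behavior inside $\mathrm{CO}(K)$: a family of compact open sets with ranks in $\omega_1$, in which a set of rank $b$ has a neighborhood whose other members have smaller rank, and lies in the closure of the sets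 of rank $a$ for every $a<b$.

A basic neighborhood of $U$ in $\mathrm{CO}(K)$ is given by finitely many \emph{positive} conditions $p\in U'$ with $p\in U$ and finitely many \emph{negative} conditions $q\notin U'$ with $q\notin U$. A superset of $U$ satisfies all positive conditions, so it is natural to let sets of small rank contain sets of large rank. The first attempt is a strictly decreasing sequence $(U_a)_{a<\omega_1}$ of compact open sets. A point $p\in U_a\setminus U_{a+1}$ then gives the neighborhood $\{U_b:b\le a\}$, as in the model. But the negative conditions spoil the attempt. For $a>0$ there is a point $q\in\bigcap_{b<a}U_b\setminus U_a$: for a successor $a$ because the sequence is strictly decreasing, and for a limit $a$ because the nonempty compact sets $U_b\setminus U_a$, $b<a$, decrease. The conditions $p\in U'$, $q\notin U'$ hold only for $U'=U_a$. So the chain is discrete.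

A set $U$ of rank $b$ must therefore have so many supersets of each rank $a<b$ that no finite set disjoint from $U$ meets all of them. We arrange this on a tree. A node $t$ will carry a rank $\rho(t)$ and a compact open set $V_t$ of predecessors of $t$, with largest element $t$. Infinite branching leaves room to avoid finite sets. All ranks will be available immediately above every node, so that no region of the tree has only countably many ranks. Finally, countable chains will have upper bounds in the tree, which lets us meet countably many requirements one after another, as in a Baire category argument.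

\section{The space $K$}\label{sec:K}

\subsection*{The tree}

For an ordinal $\alpha$ let ${}^{\alpha}\omega_1$ be the set of functions from $\alpha$ to $\omega_1$, and let $T=\bigcup_{\alpha<\omega_1}{}^{\alpha}\omega_1$, ordered by extension. The domain of a node $t\in T$ is its length $\operatorname{len}(t)$, and the root is $\emptyset$. Write ${\downarrow}t=\{v:v\le t\}$ and $(s,t]=\{v:s<v\le t\}$, and call $\{v:v\ge u\}$ the \emph{cone} of $u$. We use four facts. Each ${\downarrow}t$ is a countable chain. The union of a countable chain in $T$ is a node of $T$, whose length is the supremum of the lengths. Each $t$ has $\omega_1$ immediate successors $t^\frown\xi$, $\xi<\omega_1$, whose cones are pairwise disjoint; so a finite set meets only finitely many of these cones. Finally, $|T|=\aleph_1^{\aleph_0}=\mathfrak c$. We write $2^{<\omega}$ for the set of finite binary strings, $\sigma i$ for $\sigma$ followed by $i\in\{0,1\}$, and $\beta|j$ for the restriction of a sequence $\beta$ to its first $j$ coordinates.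

\subsection*{Fans}

We define a \emph{rank} $\rho(t)<\omega_1$, a \emph{ladder} $L(t)\subset{\downarrow}t$ and a set $V_t\subset{\downarrow}t$ by recursion on $\operatorname{len}(t)$. The purpose is the following: given a chain $s_0<s_1<\cdots$ of nodes of rank greater than $a$, we would like its union $y$ to have rank $a$ and $V_y=\{y\}\cup\bigcup_jV_{s_j}$. This cannot be done for all chains, since a node has only one ladder, while for instance the chains $(y|j)_{j\ge1}$ and $(y|2j)_{j\ge1}$ have the same union $y$ of length $\omega$. So we ask for less. A binary tree of nodes offers $\mathfrak c$ chains with distinct unions, there are only $\mathfrak c$ such trees, and we can serve one chain of each.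

For the root put $\rho(\emptyset)=0$, and for successor nodes put $\rho(t^\frown\xi)=\xi$. For all these nodes $u$ put $L(u)=\emptyset$ and $V_u=\{u\}$.

Let $\lambda<\omega_1$ be a limit ordinal and suppose that the data are defined for all nodes of length less than $\lambda$.

\begin{definition}\label{def:fan}
A \emph{$\lambda$-fan} is a pair $\bigl((s_\sigma)_{\sigma\in2^{<\omega}},a\bigr)$, where $a<\omega_1$ and the $s_\sigma$ are nodes of length less than $\lambda$, such that for all $\sigma\in2^{<\omega}$, $i\in\{0,1\}$ and $\beta\in2^\omega$:
\begin{enumerate}
\item[(F1)] $\rho(s_\sigma)>a$;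
\item[(F2)] $s_\sigma<s_{\sigma i}$, and $s_{\sigma0}$, $s_{\sigma1}$ are incomparable;
\item[(F3)] $V_{s_{\sigma i}}\subset(s_\sigma,s_{\sigma i}]$;
\item[(F4)] $\sup_j\operatorname{len}(s_{\beta|j})=\lambda$.
\end{enumerate}
\end{definition}

By (F2) and (F4), each $\beta\in2^\omega$ gives a node $\bigcup_js_{\beta|j}$ of length $\lambda$, the \emph{end} of the branch $\beta$. Distinct branches have distinct ends, since two incomparable nodes have no common extension. So a fan has $\mathfrak c$ ends. There are at most $\mathfrak c^{\aleph_0}\cdot\aleph_1=\mathfrak c$ $\lambda$-fans. Enumerate them by the ordinals $\iota<\kappa$, where $\kappa\le\mathfrak c$ is a cardinal. By recursion on $\iota$ choose a branch $\beta$ of the $\iota$-th fan $((s_\sigma),a)$ whose end $b_\iota$ differs from the fewer than $\mathfrak c$ nodes $b_{\iota'}$, $\iota'<\iota$, and put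
\[
\rho(b_\iota)=a,\qquad L(b_\iota)=\{s_{\beta|j}:j<\omega\},\qquad V_{b_\iota}=\{b_\iota\}\cup\bigcup_jV_{s_{\beta|j}}.
\]
For all other nodes $t$ of length $\lambda$ put $\rho(t)=0$, $L(t)=\emptyset$ and $V_t=\{t\}$. This completes the recursion.

\begin{example}\label{ex:omega}
Let $\lambda=\omega$. The nodes of an $\omega$-fan are nonempty finite sequences, their rank is their last entry, $V_{s_\sigma}=\{s_\sigma\}$, and (F3) follows from (F2). Let $s_\sigma$ be the sequence $1,\sigma(0)+1,\dots,\sigma(|\sigma|-1)+1$ and let $a=0$. The construction picks an infinite sequence $y$ of $1$'s and $2$'s that begins with $1$, gives it rank $0$, and sets $V_y=\{y\}\cup\{y|j:j\ge1\}$. In the topology below, $V_y$ is a convergent sequence with its limit $y$. The limit has smaller rank than the terms: rank decreases as the sets $V_t$ grow.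
\end{example}

\begin{lemma}\label{lem:V}
\begin{enumerate}
\item[(V1)] If $L(t)=\emptyset$, then $V_t=\{t\}$. If $L(t)\ne\emptyset$, then $L(t)=\{s_0<s_1<\cdots\}$ with $\bigcup_js_j=t$, $\rho(s_j)>\rho(t)$, $V_{s_{j+1}}\subset(s_j,s_{j+1}]$, and $V_t=\{t\}\cup\bigcup_jV_{s_j}$.
\item[(V2)] For every $\lambda$-fan $((s_\sigma),a)$ there is $\beta\in2^\omega$ such that $y=\bigcup_js_{\beta|j}$ has $\rho(y)=a$ and $L(y)=\{s_{\beta|j}:j<\omega\}$.
\item[(V3)] $t\in V_t\subset{\downarrow}t$; in particular $V_t$ is countable and $t=\max V_t$.
\item[(V4)] If $s\in V_t$, then $V_s\subset V_t$.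
\item[(V5)] If $s\in V_t$ and $s\ne t$, then $\rho(s)>\rho(t)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(V1) and (V2) restate the construction; (V2) uses that the nodes $b_\iota$ are distinct, so that each is assigned data once. The rest is proved by induction on $\operatorname{len}(t)$, and only the case $L(t)=\{s_0<s_1<\cdots\}$ needs an argument. For (V3), $V_{s_j}\subset{\downarrow}s_j\subset{\downarrow}t$. If $s\in V_t$ and $s\ne t$, then $s\in V_{s_j}$ for some $j$, so by induction $V_s\subset V_{s_j}\subset V_t$ and $\rho(s)\ge\rho(s_j)>\rho(t)$.
\end{proof}

\subsection*{The topology}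

If $L(t)=\{s_0<s_1<\cdots\}$, put $V_t^m=\{t\}\cup\bigcup_{j\ge m}V_{s_j}$ for $m<\omega$. If $L(t)=\emptyset$, put $V_t^m=\{t\}$. Thus $V_t^0=V_t$, and $V_t^m$ decreases with $m$. Call $O\subset T$ open if for every $t\in O$ there is $m$ with $V_t^m\subset O$. This is a topology, finite intersections being handled by taking the largest $m$. Let $K$ be $T$ with this topology. For finite $F\subset K$ put $V_F=\bigcup_{t\in F}V_t$.

\begin{proposition}\label{prop:K}
The space $K$ is locally compact, Hausdorff and scattered, and the sets $V_t^m$ form a base of compact open sets. Every compact subset of $K$ is countable. For every finite $F\subset K$ the set $V_F$ has only countably many compact open subsets.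
\end{proposition}

\begin{proof}
\emph{Base.} Let $u\in V_t^m$ with $u\ne t$. Then $u\in V_{s_j}$ for some $j\ge m$, and $V_u^0=V_u\subset V_{s_j}\subset V_t^m$ by (V4). So $V_t^m$ is open, and by the definition of the topology these sets form a base.

\emph{Each ${\downarrow}r$ is clopen.} It is open since $V_u\subset{\downarrow}u\subset{\downarrow}r$ for $u\le r$. Let $u\not\le r$. If $L(u)=\emptyset$, then $V_u=\{u\}$ misses ${\downarrow}r$. Let $L(u)=\{s_0<s_1<\cdots\}$. Since $u=\bigcup_js_j\not\le r$, some $s_j$ is not below $r$. For $i>j$ every element of $V_{s_i}\subset(s_{i-1},s_i]$ extends $s_j$, and so is not below $r$. Hence $V_u^{j+1}$ misses ${\downarrow}r$. This is where (F3) is needed.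

\emph{Hausdorff.} If $u\ne v$, then one of them is not below the other, say $u\not\le v$, and the clopen set ${\downarrow}v$ separates them.

\emph{Compactness of $V_t^m$,} by induction on $\operatorname{len}(t)$. Given an open cover, a member that contains $t$ contains $V_t^{m'}$ for some $m'\ge m$. The rest of $V_t^m$ lies in the sets $V_{s_j}\subset V_t^m$, $m\le j<m'$, which are compact by induction.

\emph{Scattered.} If $t$ has minimal length in $A\subset K$, then $V_t\cap A=\{t\}$ by (V3).

\emph{Countability.} A compact set is covered by finitely many of the countable open sets $V_t$. A compact open subset $U$ of $V_F$ is a finite union of sets $V_u^m$ with $u\in U\subset V_F$, and there are countably many pairs $(u,m)$ with $u\in V_F$.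
\end{proof}

From now on $X=C_0(K)$. Since compact subsets of $K$ are countable, the results of Section~\ref{sec:reduction} hold for $K$ by the direct half of the proof of Lemma~\ref{lem:facts}. For each finite $F\subset K$ fix an injection $\operatorname{code}_F$ from the compact open subsets of $V_F$ into $\omega$.

\section{Types of compact open sets}\label{sec:types}

We show that $\mathrm{CO}(K)$ is a countable union of scattered subspaces. In Example~\ref{ex:c0} a set was isolated among the sets of the same size by positive conditions alone. Here a compact open set $U$ is covered by some $V_F$ with $F\subset U$ finite, and it is then determined by $F$ and one integer. The integer and the size of $F$ can be fixed by the countable decomposition. The difficulty is to choose $F$ canonically, in such a way that a competitor $U'\supset F$ is either equal to $U$ or smaller in some well-ordering. By (V5), $t$ is the only point of least rank in $V_t$, which suggests peeling $U$ in order of increasing rank.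

For nonempty $U\subset K$ let $m(U)=\min\rho(U)$ and $F(U)=\{t\in U:\rho(t)=m(U)\}$. For $U\in\mathrm{CO}(K)$ put $U^0=U$ and, as long as $U^i\ne\emptyset$, put $U^{i+1}=U^i\setminus\bigcup_{t\in F(U^i)}V_t$.

\begin{lemma}\label{lem:peel}
Let $U\in\mathrm{CO}(K)$. Whenever $U^i\neq\emptyset$, the set $F(U^i)$ is finite and nonempty. Each $U^i$ is compact and open, and $U^\ell=\emptyset$ for some $\ell<\omega$.
\end{lemma}

\begin{proof}
By compactness $U\subset V_{t_1}\cup\dots\cup V_{t_p}$ with $t_1,\dots,t_p\in U$. We claim that $F(U^i)\subset\{t_1,\dots,t_p\}$. Let $s\in F(U^i)$ and choose $k$ with $s\in V_{t_k}$. Then $t_k\in U^i$: otherwise $t_k$ lies in a set $V_t$ removed at an earlier step, and by (V4) $s\in V_{t_k}\subset V_t$ was removed as well. If $s\ne t_k$, then (V5) gives $\rho(s)>\rho(t_k)\ge m(U^i)$, contrary to $s\in F(U^i)$. This proves the claim. The sets $F(U^i)$ are nonempty because $\rho$ attains its minimum, and they are pairwise disjoint because $F(U^i)$ is removed at step $i$. So there are at most $p$ steps. Each step removes finitely many clopen sets $V_t$, so each $U^i$ is compact and open.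
\end{proof}

Let $\ell=\ell(U)$ be least with $U^\ell=\emptyset$, so $\ell(\emptyset)=0$. The \emph{type} of $U$ is the finite list of integers consisting of $\ell$, the cardinalities $|F(U^i)|$ and the codes $\operatorname{code}_{F(U^i)}\bigl(U^i\cap V_{F(U^i)}\bigr)$ for $i<\ell$. There are countably many types. The \emph{skeleton} of $U$ is the finite set $P(U)=\bigcup_{i<\ell}F(U^i)\subset U$, and the \emph{rank vector} of $U$ is
\[
\vec m(U)=\bigl(m(U^0),\dots,m(U^{\ell-1})\bigr)\in{}^{\ell}\omega_1 .
\]
For $L<\omega$ we order ${}^{L}\omega_1$ lexicographically, the first coordinate being the most significant. The map $(a_0,\dots,a_{L-1})\mapsto\omega_1^{L-1}a_0+\dots+\omega_1a_{L-2}+a_{L-1}$ is an order isomorphism onto the ordinal $\omega_1^L$, so this is a well-ordering.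

\begin{example}\label{ex:peel}
Let $L(y)\ne\emptyset$, let $s$ be a successor node outside $V_y$, and let $U=V_y\cup\{s\}$. If $\rho(s)>\rho(y)$, then $F(U^0)=\{y\}$, $U^1=\{s\}$ and $\vec m(U)=(\rho(y),\rho(s))$. If $\rho(s)<\rho(y)$, then $F(U^0)=\{s\}$, $U^1=V_y$ and $\vec m(U)=(\rho(s),\rho(y))$. If $\rho(s)=\rho(y)$, then $F(U^0)=\{y,s\}$ and $\ell=1$. The sets $V_y^m$, $m<\omega$, all have skeleton $\{y\}$ and the same rank vector; only the codes tell them apart.
\end{example}

\begin{lemma}\label{lem:rigid}
Let $U,U'\in\mathrm{CO}(K)$ have the same type. If $\vec m(U')\ge_{\mathrm{lex}}\vec m(U)$ and $P(U)\subset U'$, then $U'=U$.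
\end{lemma}

\begin{proof}
Write $W=U'$, let $\ell$ be the common number of steps, and let $F_i=F(U^i)$. We show $F(W^i)=F_i$ by induction on $i<\ell$. Suppose this holds for all $l<i$. Then $W^i=W\setminus\bigcup_{l<i}V_{F_l}$ and $U^i=U\setminus\bigcup_{l<i}V_{F_l}$. The set $F_i\subset U^i$ misses $\bigcup_{l<i}V_{F_l}$ and lies in $W$, so $F_i\subset W^i$ and $m(W^i)\le m(U^i)$. For $l<i$ we have $m(W^l)=m(U^l)$, both being the value of $\rho$ on $F_l$, so the lexicographic inequality gives $m(W^i)\ge m(U^i)$. Hence $m(W^i)=m(U^i)$ and $F_i\subset F(W^i)$. The two sets have the same finite cardinality, so they are equal.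

Now the codes are values of the same injection $\operatorname{code}_{F_i}$, so $W^i\cap V_{F_i}=U^i\cap V_{F_i}$ for all $i<\ell$. Since $U^i=(U^i\cap V_{F_i})\cup U^{i+1}$ and $U^\ell=\emptyset$, the set $U$ is the union of the sets $U^i\cap V_{F_i}$, $i<\ell$. The same holds for $W$, so $W=U$.
\end{proof}

\begin{proposition}\label{prop:frag}
The space $\mathrm{CO}(K)$ is a countable union of scattered subspaces, and $X$ is $\sigma$-fragmentable.
\end{proposition}

\begin{proof}
Let $\mathcal A$ be a nonempty family of compact open sets of one type, and let $U\in\mathcal A$ have lexicographically least rank vector. The set $\{U'\in\mathcal A:P(U)\subset U'\}$ is relatively open in $\mathcal A$, and it equals $\{U\}$ by Lemma~\ref{lem:rigid}. So the sets of a fixed type form a scattered subspace. Now apply Theorem~\ref{thm:B}(1).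
\end{proof}

\section{A scattered set that is not $\sigma$-relatively discrete}\label{sec:S}

\subsection*{Ranks and closures}

Let $S=\{\mathbf 1_{V_t}:t\in T\}\subset X$. The sets $V_t$ are nonempty and, since $t=\max V_t$, pairwise distinct, so $S$ consists of norm-one elements at mutual distance $1$. By Lemma~\ref{lem:wp} the weak topology on $S$ is the pointwise topology. We identify $S$ with $T$ through $t\mapsto\mathbf 1_{V_t}$ when we speak of ranks and neighborhoods in $S$. The set $W_t=\{s\in T:t\in V_s\}$ is then an open neighborhood of $t$ in $S$, and (V5) says:
\begin{equation}\label{eq:W}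
\text{if $s\in W_t$ and $s\ne t$, then $\rho(s)<\rho(t)$.}
\end{equation}
So in any nonempty subset of $S$ a point of least rank is isolated, and $S$ is scattered. This is the first half of the behavior of the model of Section~\ref{sec:model}. The second half is the simplest use of fans.

\begin{proposition}\label{prop:onestep}
Let $s\in T$, $a<\rho(s)$, and let $G\subset K\setminus V_s$ be finite. There is $y>s$ with $\rho(y)=a$, $V_s\subset V_y$ and $V_y\cap G=\emptyset$. Consequently $\mathbf 1_{V_s}$ lies in the closure of $\{\mathbf 1_{V_y}:\rho(y)=a\}$.
\end{proposition}

\begin{proof}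
Choose distinct $\xi_0,\xi_1>a$ such that $G$ misses the cones of $s^\frown\xi_0$ and $s^\frown\xi_1$. Put $s_\emptyset=s$, $s_i=s^\frown\xi_i$, and $s_{\sigma i}=s_\sigma{}^\frown(a+1+i)$ for $|\sigma|\ge1$. All $s_\sigma$ with $\sigma\ne\emptyset$ are successor nodes of rank greater than $a$ with $V_{s_\sigma}=\{s_\sigma\}$, and $\operatorname{len}(s_\sigma)=\operatorname{len}(s)+|\sigma|$. So $((s_\sigma),a)$ is a $\lambda$-fan for $\lambda=\operatorname{len}(s)+\omega$. The node $y$ given by (V2) has rank $a$ and $V_y=V_s\cup\{s_{\beta|j}:j\ge1\}\cup\{y\}$, and all points of $V_y\setminus V_s$ lie in the cone of $s^\frown\xi_{\beta(0)}$. For the last statement, given a finite $H\subset K$ take $G=H\setminus V_s$; then $V_y\cap H=V_s\cap H$.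
\end{proof}

By \eqref{eq:W} each rank level $\{t:\rho(t)=a\}$ is relatively discrete in $S$; with only countably many ranks, $S$ would be $\sigma$-relatively discrete. By Proposition~\ref{prop:onestep} no union of two or more rank levels is relatively discrete, so no decomposition of $S$ into countably many relatively discrete sets can depend on the rank alone. The main theorem excludes all decompositions.

\begin{theorem}\label{thm:S}
The set $S$ is not $\sigma$-relatively discrete in the weak topology.
\end{theorem}

The proof occupies the rest of this section. Suppose the contrary. Since subsets of relatively discrete sets are relatively discrete, there is a partition $T=\bigsqcup_{n<\omega}B_n$ into \emph{pieces} such that each $\{\mathbf 1_{V_t}:t\in B_n\}$ is discrete in the pointwise topology. For $t\in B_n$ fix a finite $H_t\subset K$ such that $s\in B_n$ and $V_s\cap H_t=V_t\cap H_t$ imply $s=t$. We only deal with supersets of $V_t$, so only the negative conditions matter. Let $G_t=H_t\setminus V_t$, the \emph{guard} of $t$. If $V_t\subset V_s$ and $V_s\cap G_t=\emptyset$, then $V_s\cap H_t=V_t\cap H_t$. Hence: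
\begin{equation}\label{eq:guard}
\text{if $s,t\in B_n$, $V_t\subset V_s$ and $V_s\cap G_t=\emptyset$, then $s=t$.}
\end{equation}
We shall contradict \eqref{eq:guard} by finding a node $y$ and a member $x$ of its ladder that lie in the same piece and satisfy $V_y\cap G_x=\emptyset$.

\subsection*{The case of two well-spread pieces}

The node $y$ is chosen by the construction, after the fan is complete, so we do not control its piece. The remedy is to place on every branch of the fan a representative of every piece to which $y$ might belong. Here is the argument in the simplest situation. Suppose that only $B_0$ and $B_1$ are nonempty and that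
\begin{equation}\label{eq:star}
\begin{array}{l}
\text{for every $r\in T$ and $n\in\{0,1\}$ there is a successor node $s>r$}\\
\text{with $s\in B_n$, $\rho(s)>0$ and $G_s\cap{\downarrow}r=\emptyset$.}
\end{array}
\end{equation}
Take a successor node $s_\emptyset\in B_0$ of positive rank, and immediate successors $u_0\ne u_1$ of $s_\emptyset$ whose cones miss $G_{s_\emptyset}$. By \eqref{eq:star} take successor nodes $s_i>u_i$ in $B_1$ of positive rank with $G_{s_i}\cap{\downarrow}u_i=\emptyset$. Take four successor nodes $s_{00},s_{01},s_{10},s_{11}$ of positive rank and equal length, where $s_{i0},s_{i1}$ lie above distinct immediate successors of $s_i$ whose cones miss $G_{s_i}$. Continue with $s_{\sigma i}=s_\sigma{}^\frown(1+i)$. With $a=0$ this is a fan, and (V2) gives $y$ with $V_y=\{y\}\cup\{s_{\beta|j}:j<\omega\}$. If $y\in B_0$, take $x=s_\emptyset$: the set $V_y\setminus\{x\}$ lies in a cone that misses $G_x$. If $y\in B_1$, take $x=s_i$ with $i=\beta(0)$: the points of $V_y$ above $x$ lie in a cone that misses $G_x$, and the point $s_\emptyset$ below $x$ lies in ${\downarrow}u_i$, which misses $G_x$. Either way \eqref{eq:guard} fails.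

Branching takes care of the part of $V_y$ above $x$. The part below $x$ was chosen before $x$ and its guard were known, and only \eqref{eq:star} protects it. In general \eqref{eq:star} is false: guards may contain low nodes, and a piece may be absent above some node, or present only with small ranks. The general proof moves to a cone and to a rank $a$ for which a version of \eqref{eq:star} holds for every piece that can contain $y$.

\subsection*{Witnesses}

We allow the guard to meet ${\downarrow}r$ in a finite set $g$ that is fixed in advance, and we allow representatives that are limit nodes, provided that $V_s$ lies above $r$ as (F3) demands.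

\begin{definition}\label{def:alive}
Let $t\in T$, $n<\omega$, $a<\omega_1$, and let $g\subset{\downarrow}t$ be finite. A \emph{witness} for $(n,g,a)$ at $t$ is a node $s>t$ with
\[
s\in B_n,\qquad\rho(s)=a,\qquad V_s\subset(t,s],\qquad G_s\cap{\downarrow}t=g.
\]
The triple $(n,g,a)$ is \emph{alive} at $t$ if it has a witness at every $t'\ge t$. Let $A_n(t)$ be the set of $a<\omega_1$ such that $(n,g,a)$ is alive at $t$ for some finite $g\subset{\downarrow}t$.
\end{definition}

Let $g\subset{\downarrow}t$ and $t\le t'$. Two monotonicity properties hold.
\begin{enumerate}
\item[(W1)] A witness for $(n,g,a)$ at $t'$ is a witness at $t$. Indeed $(t',s]\subset(t,s]$ and $G_s\cap{\downarrow}t=(G_s\cap{\downarrow}t')\cap{\downarrow}t=g$.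
\item[(W2)] If $(n,g,a)$ is alive at $t$, it is alive at $t'$. Hence $A_n(t)\subset A_n(t')$.
\end{enumerate}

\subsection*{Choice of the rank}

The node $y$ will have rank $a$, while its ladder must consist of nodes of larger rank. So we need an $a$ such that every piece that can be alive with rank $a$ is alive with some larger rank. This is where the uncountability of the set of ranks is used.

\begin{lemma}\label{lem:rank}
There are $a<\omega_1$, $t\in T$ and a partition $\omega=N_H\sqcup N_L$ such that
\begin{enumerate}
\item[(H)] for $n\in N_H$, the set $A_n(t)$ contains an ordinal greater than $a$;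
\item[(L)] for $n\in N_L$, we have $a\notin A_n(t')$ for all $t'\ge t$.
\end{enumerate}
\end{lemma}

\begin{proof}
Say that $n$ is \emph{bounded by $b$ above $r$} if $A_n(r')\subset[0,b]$ for all $r'\ge r$. Define $\emptyset=r_0\le r_1\le\cdots$ as follows. If there are $r\ge r_n$ and $b<\omega_1$ such that $n$ is bounded by $b$ above $r$, let $r_{n+1}=r$, $b_n=b$, and put $n$ into $N_L$. Otherwise let $r_{n+1}=r_n$ and put $n$ into $N_H$. Choose $a<\omega_1$ greater than the countably many $b_n$, $n\in N_L$, and let $q_0=\bigcup_nr_n$. Then $a\notin A_n(t')$ for all $n\in N_L$ and $t'\ge q_0$. Define $q_0\le q_1\le\cdots$ as follows. If $n\in N_H$, then $n$ is not bounded by $a$ above $q_n\ge r_n$, so there is $q_{n+1}\ge q_n$ with $A_n(q_{n+1})\not\subset[0,a]$. If $n\in N_L$, let $q_{n+1}=q_n$. The node $t=\bigcup_nq_n$ satisfies (H) by (W2), and it satisfies (L) because $t\ge q_0$.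
\end{proof}

Fix $a$, $t$, $N_H$, $N_L$ as in the lemma. For $n\in N_H$ fix $a_n>a$ and a finite $g_n\subset{\downarrow}t$ such that $(n,g_n,a_n)$ is alive at $t$. The pieces $B_n$ with $n\in N_H$ thus satisfy a version of \eqref{eq:star} in the cone of $t$.

\subsection*{Excluding the low pieces}

We must make sure that $y$ does not lie in $B_n$ with $n\in N_L$. For such $n$ no triple $(n,g,a)$ is alive above $t$, so each can be deprived of its witnesses by moving up. But moving up creates new finite sets $g$, so we repeat the move $\omega$ times.

\begin{lemma}\label{lem:low}
There is $w>t$ such that every node $y>w$ with $\rho(y)=a$ and $V_y\subset(w,y]$ lies in $B_n$ for some $n\in N_H$.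
\end{lemma}

\begin{proof}
We construct $t=t_0<t_1<\cdots$ such that for all $k$, all $n\in N_L$ and all finite $g\subset{\downarrow}t_k$ the triple $(n,g,a)$ has no witness at $t_{k+1}$. If $N_L=\emptyset$, take $t_{k+1}=t_k{}^\frown0$. Otherwise, given $t_k$, list the pairs $(n,g)$ in question as $(m_i,e_i)_{i<\omega}$, with repetitions allowed; this is possible as ${\downarrow}t_k$ is countable. Put $q_0=t_k$. By (L), $(m_i,e_i,a)$ is not alive at $q_i$, so there is $q_{i+1}\ge q_i$ at which it has no witness. Let $t_{k+1}=\bigl(\bigcup_iq_i\bigr)^\frown0$. By (W1) a witness for $(m_i,e_i,a)$ at $t_{k+1}$ would be one at $q_{i+1}$, so there is none.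

Let $w=\bigcup_kt_k$, and let $y\in B_n$ be as in the statement. Every $v<w$ lies below some $t_k$, so the finite set $g=\{v\in G_y:v<w\}$ is contained in ${\downarrow}t_k$ for some $k$. Then $G_y\cap{\downarrow}t_{k+1}=g$ and $V_y\subset(w,y]\subset(t_{k+1},y]$, so $y$ is a witness for $(n,g,a)$ at $t_{k+1}$. Hence $n\notin N_L$. (We view $y$ as a witness at $t_{k+1}$ and not at $w$ because $G_y$ may contain $w$ itself.)
\end{proof}

The node $y=w^\frown a$ has $\rho(y)=a$ and $V_y=\{y\}$, so Lemma~\ref{lem:low} applies to it and shows $N_H\ne\emptyset$. Let $(n_j)_{j<\omega}$ enumerate $N_H$, with repetitions allowed.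

\subsection*{The fan of witnesses}

We choose nodes $r_\sigma\ge w$ and $s_\sigma>r_\sigma$ by recursion on $|\sigma|$, such that $s_\sigma$ is a witness for $(n_j,g_{n_j},a_{n_j})$ at $r_\sigma$ when $|\sigma|=j$. Such witnesses exist at every node above $t$, since these triples are alive at $t$. Let $r_\emptyset=w$. Suppose that $s_\sigma$ is chosen for all $\sigma$ with $|\sigma|=j$, and let $\mu_j$ be the largest of their lengths. For each such $\sigma$ choose distinct immediate successors $u_{\sigma0},u_{\sigma1}$ of $s_\sigma$ whose cones miss the finite set $G_{s_\sigma}$, then nodes $r_{\sigma i}\ge u_{\sigma i}$ with $\operatorname{len}(r_{\sigma i})\ge\mu_j$, and then the witnesses $s_{\sigma i}$.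

Let $\lambda=\sup_j\mu_j<\omega_1$. Every node $s_\sigma$ with $|\sigma|=j+1$ has length greater than $\mu_j$. So $(\mu_j)$ is strictly increasing, $\lambda$ is a limit ordinal greater than all $\operatorname{len}(s_\sigma)$, and (F4) holds. We have $\rho(s_\sigma)=a_{n_{|\sigma|}}>a$, which is (F1). Since $s_\sigma<u_{\sigma i}\le r_{\sigma i}<s_{\sigma i}$ and the cones of $u_{\sigma0}$, $u_{\sigma1}$ are disjoint, (F2) holds, and $V_{s_{\sigma i}}\subset(r_{\sigma i},s_{\sigma i}]\subset(s_\sigma,s_{\sigma i}]$ gives (F3). Thus $((s_\sigma),a)$ is a $\lambda$-fan.

Let $\beta$ and $y$ be given by (V2), and write $s_j=s_{\beta|j}$, $r_j=r_{\beta|j}$ for $j\ge0$ and $u_j=u_{\beta|j}$ for $j\ge1$. Then $\rho(y)=a$,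
\[
t<w=r_0<s_0<u_1\le r_1<s_1<u_2\le r_2<s_2<\dots<y,
\]
and $V_y=\{y\}\cup\bigcup_jV_{s_j}$ with $V_{s_j}\subset(r_j,s_j]$. The intervals $(r_j,s_j]$ are pairwise disjoint, lie in $(w,y]$ and do not contain $y$. Therefore
\begin{equation}\label{eq:Vy}
V_y\subset(w,y]\qquad\text{and}\qquad V_y\cap(r_j,s_j]=V_{s_j}\ \text{ for all $j$.}
\end{equation}
By Lemma~\ref{lem:low}, $y\in B_n$ with $n\in N_H$, say $n=n_j$. Let $x=s_j$. Then $x\in B_n$, $x\ne y$ and $V_x\subset V_y$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\draw (0,0) -- (3.8,0);
\draw[dotted] (3.8,0) -- (4.7,0);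
\draw (4.7,0) -- (10,0);
\draw[dotted] (10,0) -- (11.3,0);
\fill (0,0) circle (1.5pt) node[below] {$\emptyset$};
\fill (1.2,0) circle (1.5pt) node[below] {$t$};
\fill (2.2,0) circle (1.5pt) node[below] {$w$};
\fill (3.4,0) circle (1.5pt) node[below] {$s_0$};
\fill (5.2,0) circle (1.5pt) node[below] {$r_j$};
\fill (6.6,0) circle (1.5pt) node[below] {$s_j$};
\fill (7.3,0) circle (1.5pt) node[below] {$u_{j+1}$};
\fill (8.3,0) circle (1.5pt) node[below] {$r_{j+1}$};
\fill (9.6,0) circle (1.5pt) node[below] {$s_{j+1}$};
\fill (11.3,0) circle (1.5pt) node[below] {$y$};
\draw[very thick] (2.25,0.3) -- node[above] {$V_{s_0}$} (3.4,0.3);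
\draw[very thick] (5.25,0.3) -- node[above] {$V_{s_j}$} (6.6,0.3);
\draw[very thick] (8.35,0.3) -- node[above] {$V_{s_{j+1}}$} (9.6,0.3);
\draw[very thick,dashed] (0,-0.75) -- node[below] {$g_{n_j}$} (1.2,-0.75);
\draw[very thick,dashed] (5.25,-0.75) -- node[below] {outside $V_{s_j}$} (6.6,-0.75);
\end{tikzpicture}
\caption{The chain of predecessors of $y$. The set $V_y$ consists of $y$ and the sets $V_{s_i}$, which lie in the intervals $(r_i,s_i]$ marked by solid bars ($r_0=w$). The guard $G_{s_j}$ can meet the chain only in the two dashed intervals: below $t$, where $V_y$ has no points, and in $(r_j,s_j]$, where $V_y$ equals $V_{s_j}$ and the guard avoids $V_{s_j}$.}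
\label{fig:branch}
\end{figure}

It remains to see that $V_y\cap G_x=\emptyset$; see Figure~\ref{fig:branch}. Since $u_{j+1}$ is an immediate successor of $s_j$, the chain ${\downarrow}y\supset V_y$ is the union of ${\downarrow}r_j$, $(r_j,s_j]$ and $\{v:u_{j+1}\le v\le y\}$. On the first part, $G_x\cap{\downarrow}r_j=g_n\subset{\downarrow}t$ because $x$ is a witness at $r_j$, while $V_y$ misses ${\downarrow}t$ by \eqref{eq:Vy} and $t<w$. On the second part, $V_y$ equals $V_x$ by \eqref{eq:Vy}, and $G_x\cap V_x=\emptyset$ by the definition of the guard. The third part lies in the cone of $u_{j+1}$, which misses $G_x$. So $V_y\cap G_x=\emptyset$, and \eqref{eq:guard} gives $y=x$, a contradiction. This proves Theorem~\ref{thm:S}. \qed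

\section{Proofs of Theorems~\ref{thm:A} and~\ref{thm:C}}\label{sec:end}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
The space $K$ has the required topological properties by Proposition~\ref{prop:K}, and $|K|=|T|=\mathfrak c$. The space $X$ is $\sigma$-fragmentable by Proposition~\ref{prop:frag}. The properties of $S$ were proved in Section~\ref{sec:S}. If $X$ had JNR, then $X=\bigcup_nX_n$ with each $X_n$ locally $1$-small, and the sets $S\cap X_n$ would be relatively discrete by Lemma~\ref{lem:sep}, contrary to Theorem~\ref{thm:S}.

Suppose that $(X,w)$ has a $\sigma$-isolated network. The traces on a subspace of the members of a network form a network, and the traces of the members of an isolated family form an isolated family. So $S$, identified with $T$, has a network $\bigcup_n\mathcal N_n$ with each $\mathcal N_n$ isolated. For each $t\in T$ choose $n(t)$ and $N_t\in\mathcal N_{n(t)}$ with $t\in N_t\subset W_t$, and let $Z_n=\{t:n(t)=n\}$. Let $t\in Z_n$ and $t'\in Z_n\cap N_t$. The members $N_t$ and $N_{t'}$ of $\mathcal N_n$ share the point $t'$, so they are equal. Then $t'\in W_t$ and $t\in W_{t'}$, and if $t'\ne t$, then \eqref{eq:W} gives $\rho(t')<\rho(t)<\rho(t')$.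 So $Z_n\cap N_t=\{t\}$. Since $N_t$ is relatively open in $\bigcup\mathcal N_n\supset Z_n$, the point $t$ is isolated in $Z_n$. Thus $S=\bigcup_nZ_n$ is $\sigma$-relatively discrete, contrary to Theorem~\ref{thm:S}.
\end{proof}

Both upper bounds in Theorem~\ref{thm:C}(2) come from an ordinal-valued function that the derivation respects.

\begin{lemma}\label{lem:index}
Let $A$ be a subset of a Banach space, $\varepsilon>0$, $\theta$ an ordinal and $o\colon A\to\theta$ a function. Suppose that every $h\in A$ has a weak neighborhood $O_h$ such that $\{h'\in A\cap O_h:o(h')\ge o(h)\}$ has diameter less than $\varepsilon$. Then $i_\varepsilon(A)\le\theta$.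
\end{lemma}

\begin{proof}
We show $D^\alpha_\varepsilon(A)\subset\{h:o(h)\ge\alpha\}$ by induction on $\alpha$; for $\alpha=\theta$ the right side is empty. At a limit $\alpha$, an ordinal that is at least $\gamma$ for all $\gamma<\alpha$ is at least $\alpha$. For the successor step let $h\in D^\alpha_\varepsilon(A)$ with $o(h)=\alpha$. Then $D^\alpha_\varepsilon(A)\cap O_h\subset\{h'\in A\cap O_h:o(h')\ge o(h)\}$, so $h\notin D^{\alpha+1}_\varepsilon(A)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Part (1) was proved in Section~\ref{sec:intro}. For (2) fix $\varepsilon>0$ and a grid $c$ with $\delta(c)<\varepsilon$. For a list $\vec\tau=(\tau_k)_{k\in J}$ of types let $X_{c,\vec\tau}$ be the set of $h\in X_c$ such that $U_k(h)$ has type $\tau_k$ for all $k\in J$. By Lemma~\ref{lem:grid} these countably many sets cover $X$ as $c$ and $\vec\tau$ vary. For $h\in X_{c,\vec\tau}$ let $v(h)$ be the concatenation of the vectors $\vec m(U_k(h))$ in increasing order of $k\in J$. The lengths of the blocks depend only on $\vec\tau$; let $L$ be their sum, and let $o(h)<\omega_1^L$ be the position of $v(h)$ in the lexicographic order of ${}^{L}\omega_1$. The set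
\[
O_h=\bigl\{h'\in X:c_{k-1}<h'(p)<c_k\ \text{ for all $k\in J$ and $p\in P(U_k(h))$}\bigr\}
\]
is weakly open, being given by finitely many evaluations, and contains $h$. Let $h'\in X_{c,\vec\tau}\cap O_h$ with $v(h')\ge_{\mathrm{lex}}v(h)$. Then $P(U_k(h))\subset U_k(h')$ for all $k\in J$. We show $U_k(h')=U_k(h)$ by induction on $k\in J$. If this holds for all smaller elements of $J$, the earlier blocks of $v(h')$ and $v(h)$ agree, so $\vec m(U_k(h'))\ge_{\mathrm{lex}}\vec m(U_k(h))$, and Lemma~\ref{lem:rigid} applies. Thus all such $h'$ lie in one fiber of $\Psi_c$, which has diameter at most $\delta(c)<\varepsilon$ by Lemma~\ref{lem:grid}(d). Lemma~\ref{lem:index} gives $i_\varepsilon(X_{c,\vec\tau})\le\omega_1^L$.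

By Lemma~\ref{lem:sep} the scattered height of $S$ is $i_1(S)$. By \eqref{eq:W}, $t$ is the only point of $W_t$ of rank at least $\rho(t)$, so Lemma~\ref{lem:index} with $o=\rho$ and $\theta=\omega_1$ gives height at most $\omega_1$. A scattered space $Z$ of countable height is the union of its countably many levels $Z^{(\alpha)}\setminus Z^{(\alpha+1)}$, and each level is relatively discrete, being the set of isolated points of $Z^{(\alpha)}$. So a scattered set that is not $\sigma$-relatively discrete has height at least $\omega_1$, and by Theorem~\ref{thm:S} the height of $S$ is exactly $\omega_1$.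
\end{proof}

\section{Renormings and density}\label{sec:further}

\begin{lemma}\label{lem:stable}
Both $\sigma$-fragmentability and JNR are invariant under isomorphisms of Banach spaces and pass to closed subspaces. If $Y$ and $Z$ are $\sigma$-fragmentable, so is $Y\oplus_\infty Z$.
\end{lemma}

\begin{proof}
An isomorphism is a homeomorphism for the weak topologies and multiplies diameters by at most a constant. By the Hahn--Banach theorem the weak topology of a subspace is the induced one, so the traces of the pieces on a subspace work. For the sum, let $Y=\bigcup_nY_n$ and $Z=\bigcup_mZ_m$ with $\varepsilon$-fragmented pieces, and let $\emptyset\ne A\subset Y_n\times Z_m$. Choose a weakly open $O_1\subset Y$ that meets the first projection of $A$ in a nonempty set of diameter less than $\varepsilon$, and then a weakly open $O_2\subset Z$ that meets the second projection of $A\cap(O_1\times Z)$ in a nonempty set of diameter less than $\varepsilon$. The set $O_1\times O_2$ is weakly open, and $A\cap(O_1\times O_2)$ is nonempty and has diameter less than $\varepsilon$ in the maximum norm.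
\end{proof}

\begin{remark}\label{rem:renorm}
A Banach space is \emph{Asplund} if every continuous convex function on it is Fr\'echet differentiable on a dense $G_\delta$ set. A norm is \emph{Kadec} if the weak and norm topologies agree on its unit sphere, and \emph{locally uniformly rotund} (LUR) if $\|x_n-x\|\to0$ whenever $\|x_n\|=\|x\|=1$ and $\|x_n+x\|\to2$. The space $X$ of Theorem~\ref{thm:A} is Asplund, since $\alpha K$ is scattered \cite{NP}. A Banach space with an equivalent Kadec norm, in particular with an equivalent LUR norm, has JNR \cite{JNR}. So $X$ is a $\sigma$-fragmentable Asplund space with no equivalent Kadec norm and no equivalent LUR norm.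
\end{remark}

\begin{remark}\label{rem:density}
The space $X$ has density $\mathfrak c$. It contains the $1$-separated set $S$ of size $\mathfrak c$. On the other hand, $|\mathrm{CO}(K)|\le\mathfrak c$, since compact open sets are finite unions of the sets $V_t^m$, and rational combinations of their indicators are dense, since $\|h-\sum_{k\in J}c_k\mathbf 1_{U_k(h)}\|\le\delta(c)$ for $h\in X_c$. For every cardinal $\kappa\ge\mathfrak c$ the space $X\oplus_\infty c_0(\kappa)$ has density $\kappa$; it is $\sigma$-fragmentable by Example~\ref{ex:c0} and Lemma~\ref{lem:stable}, and it fails JNR because its subspace $X$ does. In the same way $C(\alpha K)$, which is isomorphic to $X\oplus\mathbb R$ through $f\mapsto(f-f(\infty),f(\infty))$, is a counterexample of the form $C(\text{compact})$. Under the continuum hypothesis $X$ has density $\omega_1$, which is the least possible, since separable spaces have JNR.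
\end{remark}

\begin{thebibliography}{9}

\bibitem{JNR} Jayne, Namioka and Rogers, Mathematika \textbf{39} (1992).

\bibitem{NP} Namioka and Phelps, Duke Math. J. \textbf{42} (1975).

\bibitem{WLUR} \emph{On weakly locally uniformly rotund Banach spaces},\\ \texttt{http://webs.um.es/joseori/documentos/articulos/WLUR.pdf}.

\bibitem{PS} Pe{\l}czy\'nski and Semadeni, Studia Math. \textbf{18} (1959).

\bibitem{Rudin} Rudin, Proc. AMS \textbf{8} (1957).

\end{thebibliography}
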